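# Largest common subtrees of two random recursive trees: a power saving below $n$

## 1. The upper bound $n^{457/460+o(1)}$

Throughout, $\log$ is the natural logarithm and $[n]=\{1,\dots,n\}$.

**Theorem 1.** Let $T_n$ and $T_n'$ be two independent uniform random recursive trees on $[n]$, and let $\mathrm{LCS}(T_n,T_n')$ be the size of their largest common subtree. There is a constant $C$ such that for all $n\ge 2$ and $x>0$
$$\mathbb P\Big(\mathrm{LCS}(T_n,T_n')\ \ge\ x\,(3\log n+4)\,n^{457/460}\Big)\ \le\ n^{-0.29}+C\,x^{-46}.$$
Consequently, for every $\varepsilon<3/460$, $\ \mathbb P(\mathrm{LCS}(T_n,T'_n)\ge n^{1-\varepsilon})\to 0$ as $n\to\infty$.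

Let us unpack the words.

**Definition (random recursive tree).** Start with the single vertex $1$. For $i=2,\dots,n$, join vertex $i$ by an edge to a vertex chosen uniformly at random from $\{1,\dots,i-1\}$, independently of all earlier choices. The result $T_n$ is the uniform random recursive tree on $[n]$; we abbreviate it RRT and root it at vertex $1$. An RRT on another finite set of labels is defined in the same way, in increasing order of the labels.

**Definition (largest common subtree).** $\mathrm{LCS}(T_n,T_n')$ is the largest $k$ such that some tree on $k$ vertices is isomorphic, as an unlabeled unrooted graph, to a connected subgraph of $T_n$ and also to a connected subgraph of $T_n'$.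

For instance, a star with three leaves and a path on four vertices have a largest common subtree of size $3$: the path on three vertices lies in both, and the two trees are not isomorphic.

An event holds with high probability (w.h.p.) if its probability tends to $1$ as $n\to\infty$. The problem comes from "Common subtrees of independent random trees (and other common substructures problems)", https://github.com/CaelanAtamanchuk/Website. The bounds reported there are $n^{0.83}\le \mathrm{LCS}(T_n,T_n')\le 0.99\,n$, which we read as holding w.h.p., and the conjecture is that $\mathrm{LCS}(T_n,T_n')=n^{1-o(1)}$. We formalise this as: for every $\varepsilon>0$, $\mathbb P(\mathrm{LCS}(T_n,T_n')\ge n^{1-\varepsilon})\to1$. Theorem 1 says that for small $\varepsilon$ this probability tends to $0$, so the conjecture is false. Since $457/460<0.9935$, we get $\mathrm{LCS}(T_n,T_n')\le n^{0.9935}$ w.h.p.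

The second sentence of Theorem 1 follows from the first: take $x=n^{3/460-\varepsilon}/(3\log n+4)$, which tends to infinity. Then $x(3\log n+4)n^{457/460}=n^{1-\varepsilon}$, and the right-hand side of the bound tends to $0$.

The numbers $457/460$ and $46$ are one choice of parameters in the following statement.

**Theorem 2 (general exponent).** For $B>0$ and $0<\kappa<1$ let
$$\rho(B,\kappa)=\frac4\kappa\int_0^\infty e^{-\kappa y}(\cosh y)^{-B}\,dy .$$
If $\rho(B,\kappa)<1$ and $a:=(B+\kappa)/2>1$, then $\mathrm{LCS}(T_n,T_n')\le \omega_n\, n^{\beta}\log n$ w.h.p. for every $\omega_n\to\infty$, where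
$$\beta=\frac{2a}{1+B}=1-\frac{1-\kappa}{1+B}<1 .$$

Theorem 1 is the case $B=45$, $\kappa=7/10$. There are many admissible pairs: for fixed $\kappa$ the integrand is at most $e^{-\kappa y}$ and tends to $0$ for each $y>0$ as $B\to\infty$, so $\rho(B,\kappa)\to0$ by dominated convergence. If we only wanted some power saving, no numerical work would be needed.

The last result concerns a rooted version of the question, which also drives the proof of the other two.

**Definition (rooted common subtree).** For rooted trees $t,t'$ let $F(t,t')$ be the largest $k$ for which there are connected subgraphs $S\subset t$, $S'\subset t'$ with $k$ vertices, each containing the root of its tree, and an isomorphism $\varphi:S\to S'$ mapping root to root. Put $R_n=F(T_n,T_n')$.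

Clearly $F(t,t')\le\min(|t|,|t'|)$, where $|t|$ is the number of vertices of $t$, and $R_n\le\mathrm{LCS}(T_n,T_n')$.

**Theorem 3 (rooted version: the exponent exists).** There is $\gamma\in(0,457/460]$ with $\frac{\log R_n}{\log n}\to\gamma$ in probability, and $\mathbb E R_n\le e^2n^\gamma$ for all $n$. Hence for every $\varepsilon>0$, w.h.p.
$$n^{\gamma-\varepsilon}\le \mathrm{LCS}(T_n,T_n')\le n^{457/460+\varepsilon}.$$

These notes do not determine $\gamma$, nor whether the unrooted quantity has the same exponent.

## 2. Trees with at most four vertices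

For $n\le 3$ there is only one tree on $n$ vertices up to unrooted isomorphism, so $\mathrm{LCS}(T_n,T_n')=n$. For $n=4$, the tree $T_3$ is a path on three vertices, and vertex $4$ attaches to its middle vertex with probability $1/3$. So $T_4$ is a star with probability $1/3$ and a path with probability $2/3$. The two trees agree with probability $\frac19+\frac49=\frac59$, and then the LCS is $4$; otherwise it is $3$.

The rooted quantity already varies at $n=3$. As a rooted tree, $T_3$ is with probability $\frac12$ a cherry (root with two children) and with probability $\frac12$ a path rooted at an end. If $T_3$ and $T_3'$ have the same shape then $R_3=3$. If one is a cherry and the other a path, then $R_3=2$: the cherry has only two levels, and the path has one vertex on each level. So $\mathbb E R_3=5/2$, while $\mathrm{LCS}(T_3,T_3')=3$ always.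

## 3. Children, fringe subtrees and height of a random recursive tree

We need three facts about a single RRT.

**Definition (fringe subtree).** For a vertex $w$ of a rooted tree $t$, the fringe subtree $t_w$ consists of $w$ and all its descendants, rooted at $w$.

In the rooted path $1-2-3$ with root $1$, the fringe subtree at $2$ is the edge $\{2,3\}$ rooted at $2$.

**Lemma 4.** In an RRT of size $M$ let $N_j$ be the number of children $w$ of the root whose fringe subtree has size $j$. Then $\mathbb EN_j=1/j$ for $1\le j\le M-1$. Given the vertex sets of the fringe subtrees at the children of the root, these subtrees are independent RRTs.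

*Proof.* Vertex $i\ge2$ starts a new child subtree with probability $1/(i-1)$, and it joins an existing child subtree of current size $b$ with probability $b/(i-1)$. In the latter case it attaches to a uniform vertex of that subtree, independently of everything else. This gives the second claim.

For the first, fix a partition of $\{2,\dots,M\}$ into blocks of sizes $b_1,\dots,b_d$. The probability that these blocks are the child subtrees is the product over $i$ of the probabilities above. Block $l$ contributes the numerators $1\cdot1\cdot2\cdots(b_l-1)=(b_l-1)!$, and the denominators multiply to $(M-1)!$. So the probability is $\prod_l(b_l-1)!/(M-1)!$. A uniform permutation of $M-1$ elements has a prescribed cycle partition with the same probability, because a set of size $b$ carries $(b-1)!$ cyclic orders. Hence $\mathbb EN_j$ is the expected number of $j$-cycles of a uniform permutation of $M-1$ elements: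
$$\binom{M-1}{j}\frac{(j-1)!\,(M-1-j)!}{(M-1)!}=\frac1j .\qquad\square$$

Check with $M=3$: the cherry has $N_1=2$ and the path has $N_2=1$, each shape with probability $\frac12$, so $\mathbb EN_1=1$ and $\mathbb EN_2=\frac12$.

**Lemma 5.** For $a>1$ there is $C_a$ with $\sum_{p=1}^n\mathbb E|(T_n)_p|^a\le C_an^a$ for all $n$. Given its vertex set, $(T_n)_p$ is an RRT.

*Proof.* A vertex that joins the fringe subtree of $p$ attaches uniformly to one of its current vertices; this is the second claim.

Fix $p$ and let $X_N=|(T_N)_p|$ for $N\ge p$. Then $X_p=1$; given $T_N$, $X_{N+1}=X_N+1$ with probability $X_N/N$, and otherwise $X_{N+1}=X_N$. Write $x^{(k)}=x(x+1)\cdots(x+k-1)$. Since $(X+1)^{(k)}=X^{(k)}\frac{X+k}{X}$,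
$$\mathbb E[X_{N+1}^{(k)}\mid X_N]=X_N^{(k)}\Big(\frac{X_N}{N}\cdot\frac{X_N+k}{X_N}+1-\frac{X_N}N\Big)=X_N^{(k)}\,\frac{N+k}{N}.$$
Also $(N+1)^{(k)}=N^{(k)}\frac{N+k}N$, so $X_N^{(k)}/N^{(k)}$ is a martingale. Therefore
$$\mathbb EX_n^k\le\mathbb EX_n^{(k)}=k!\,\frac{n^{(k)}}{p^{(k)}}\le k!\,(1+k)^k\,n^kp^{-k},$$
using $n^{(k)}\le(n+k)^k\le(1+k)^kn^k$ and $p^{(k)}\ge p^k$. Take $k=\lceil a\rceil$. By Jensen, $\mathbb EX_n^a\le(\mathbb EX_n^k)^{a/k}\le C\,n^ap^{-a}$ with $C$ depending only on $a$. Sum over $p$; the series $\sum_pp^{-a}$ converges because $a>1$. $\square$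

**Lemma 6.** Let $h$ be the height of $T_n$, that is, the largest distance from the root. Then $\mathbb P(h\ge3+3\log n)\le n^{-0.29}$.

*Proof.* A vertex at depth $d\ge1$ corresponds to a chain $1<i_1<\dots<i_d\le n$ in which $i_1$ chooses $1$ and each $i_l$ with $l\ge2$ chooses $i_{l-1}$. Each choice has probability $1/(i_l-1)$, so the expected number of vertices at depth $d$ is
$$\sum_{1<i_1<\dots<i_d\le n}\ \prod_{l=1}^d\frac1{i_l-1}\ \le\ \frac{H^d}{d!},\qquad H:=1+\log n\ \ge\ \sum_{i=1}^{n-1}\frac1i .$$
Let $d=\lceil3H\rceil$. Since $d!\ge(d/e)^d$ and $eH/d\le e/3<1$,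
$$\mathbb P(h\ge d)\le\Big(\frac{eH}d\Big)^d\le\Big(\frac e3\Big)^{3H}\le n^{-3(\log3-1)}\le n^{-0.29},$$
because $3(\log 3-1)>0.295$. Finally, $h$ is an integer, so $h\ge3H=3+3\log n$ implies $h\ge d$. $\square$

## 4. What is lost when all pairs of children are summed

An optimal rooted common subtree of $t,t'$ matches some children $w_1,\dots,w_d$ of the root of $t$ with distinct children $w_1',\dots,w_d'$ of the root of $t'$, and below each matched pair it is a rooted common subtree of $t_{w_i}$ and $t'_{w_i'}$. Hence $F(t,t')\le1+\sum_iF(t_{w_i},t'_{w_i'})$. We do not know which children get matched. The first thing to try is to sum over all pairs: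
$$F(t,t')\le1+\sum_{w,w'}F(t_w,t'_{w'}).\tag{1}$$

Lemma 4 is made for taking expectations here. But the result is worthless. Let $L_d(t)$ be the number of vertices of $t$ at depth $d$. Since $L_{d+1}(t)=\sum_wL_d(t_w)$, the function $G(t,t')=\sum_dL_d(t)L_d(t')$ satisfies $G(t,t')=1+\sum_{w,w'}G(t_w,t'_{w'})$. So iterating (1) down to the leaves gives exactly $F\le G$: we count all pairs of vertices at equal depth, although each vertex can be matched only once. For independent RRTs, with $\lambda_d=\mathbb EL_d(T_n)$, we have $\mathbb E\,G(T_n,T_n')=\sum_d\lambda_d^2$. Put $D=\lceil3+3\log n\rceil$. By Lemma 6, $\sum_{d\ge D}\lambda_d\le n\,\mathbb P(h\ge D)\le n^{0.71}$, so $\sum_{d<D}\lambda_d\ge n-n^{0.71}$, and by Cauchy–Schwarz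
$$\mathbb E\,G(T_n,T_n')\ \ge\ \frac{(n-n^{0.71})^2}{D},$$
which is of order at least $n^2/\log n$. The trivial bound was $F\le n$.

So the information that the $w_i$ are disjoint parts of $t$, and the $w_i'$ disjoint parts of $t'$, must be kept while we sum over all pairs. Hölder's inequality does this: if positive weights $q_i$ satisfy $\sum_iq_i\le1$, then
$$\sum_is_i=\sum_i\big(s_iq_i^{-B/(1+B)}\big)q_i^{B/(1+B)}\le\Big(\sum_is_i^{1+B}q_i^{-B}\Big)^{\frac1{1+B}}\Big(\sum_iq_i\Big)^{\frac B{1+B}}\le\Big(\sum_is_i^{1+B}q_i^{-B}\Big)^{\frac1{1+B}}.\tag{2}$$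
Disjointness enters through $\sum q_i\le1$, and the sum on the right may then be enlarged to all pairs. Which weights? Let $|t|=M$ and $|t'|=M'$. A first choice is a product weight,
$$q(w,w')=\Big(\frac{|t_w|}M\Big)^{\theta}\Big(\frac{|t'_{w'}|}{M'}\Big)^{1-\theta},\qquad 0\le\theta\le1,$$
together with $q_0=M^{-\theta}M'^{-(1-\theta)}$ for the root. By weighted AM–GM, $\sum_iq_i\le1$ over the root and the matched pairs. This too fails, for every $\theta$ and every $B\ge0$, as we now check.

Let $\Phi(M,M')=\mathbb E\,F(T,T')^{1+B}$ for independent RRTs of sizes $M,M'$. Enlarging (2) to all pairs and taking expectations with Lemma 4 gives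
$$\Phi(M,M')\le M^{B\theta}M'^{B(1-\theta)}\Big(1+\sum_{j<M}\sum_{j'<M'}j^{-1-B\theta}\,j'^{-1-B(1-\theta)}\,\Phi(j,j')\Big).$$
Try to prove $\Phi(M,M')\le KM^{\alpha}M'^{\alpha'}$ by induction. With $s=\alpha-B\theta$ and $s'=\alpha'-B(1-\theta)$, the induction step is the inequality
$$1+K\sum_{j<M}j^{s-1}\sum_{j'<M'}j'^{s'-1}\ \le\ K\,M^{s}M'^{s'}\qquad\text{for all }M,M'.$$
If $s\le0$, take $M'=2$ and $M\to\infty$. For $s<0$ the right side tends to $0$ while the left is at least $1$; for $s=0$ the left side grows like $K\log M$ while the right is constant. So $s>0$, and likewise $s'>0$. Then, as $M,M'\to\infty$, the double sum is asymptotic to $M^sM'^{s'}/(ss')$, so we need $ss'\ge1$, and hence $s+s'\ge2$. The resulting bound for $M=M'=n$ has exponent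
$$\frac{\alpha+\alpha'}{1+B}=\frac{B+s+s'}{1+B}\ge\frac{B+2}{B+1}>1 .$$
The boundary $ss'=1$ can occur: for $B=0$, $s=s'=1$, $K=1$ the inequality reads $1+(M-1)(M'-1)\le MM'$, which is true, and it gives $\mathbb ER_n\le n^2$. No product weight improves on the trivial bound.

The failure shows what is missing. By Lemma 4, pairs of children with sizes $(j,j')$ have intensity $\frac1{jj'}$, so $(\log j,\log j')$ is spread roughly evenly, and most pairs have very different relative sizes $x=j/M$ and $y=j'/M'$. Such a pair is a bad match, since one of the two trees wastes a large part of itself, but a product weight does not charge for this. The arithmetic mean does: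
$$\frac{x+y}2=\sqrt{xy}\;\cosh\!\Big(\tfrac12\log\frac xy\Big).\tag{3}$$
These weights also add up to at most $1$. Compared with the geometric mean, raising to the power $-B$ gains a factor $\cosh^{-B}$, which for large $B$ is tiny unless $x$ and $y$ are comparable. This is the new ingredient.

## 5. Hölder's inequality with averaged relative sizes

**Lemma 7 (deterministic).** Let $B>0$, and let $t,t'$ be rooted trees with $|t|=M$, $|t'|=M'$. Then
$$F(t,t')^{1+B}\le (MM')^{B/2}+\sum_{w,w'} r(w,w')^{-B}F(t_w,t'_{w'})^{1+B},\qquad r(w,w')=\tfrac12\Big(\tfrac{|t_w|}{M}+\tfrac{|t'_{w'}|}{M'}\Big),$$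
where the sum runs over all pairs of a child $w$ of the root of $t$ and a child $w'$ of the root of $t'$.

*Proof.* Let $\varphi:S\to S'$ be an optimal root-preserving isomorphism, and let $w_1,\dots,w_d$ be the children of the root of $t$ that lie in $S$. Then $w_i'=\varphi(w_i)$ are distinct children of the root of $t'$, and $\varphi$ restricts to a root-preserving isomorphism from $S\cap t_{w_i}$ to $S'\cap t'_{w_i'}$. So $s_i:=|S\cap t_{w_i}|\le F(t_{w_i},t'_{w_i'})$.

Put $r_i=r(w_i,w_i')$ for $i\ge1$, and for the root $s_0=1$, $r_0=\frac12(\frac1M+\frac1{M'})$. Since $\sum_i|t_{w_i}|\le M-1$ and $\sum_i|t'_{w_i'}|\le M'-1$, we have $\sum_{i\ge0}r_i\le1$. Also $F(t,t')=\sum_{i\ge0}s_i$. Inequality (2) with $q_i=r_i$ gives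
$$F(t,t')^{1+B}\le r_0^{-B}+\sum_{i=1}^ds_i^{1+B}r_i^{-B}.$$
By AM–GM $r_0\ge(MM')^{-1/2}$, so $r_0^{-B}\le(MM')^{B/2}$. In the remaining sum use $s_i\le F(t_{w_i},t'_{w_i'})$ and add the nonnegative terms of all other pairs. $\square$

Example: let $t$ be a cherry and $t'$ a path on three vertices rooted at an end. Here $F=2$. Both pairs of children have relative sizes $\frac13$ and $\frac23$, so $r=\frac12$. The lemma reads $2^{1+B}\le3^B+2\cdot2^B$, which is correct.

## 6. The recursion for $\mathbb E\,F^{1+B}$

**Proposition 8.** Let $B>0$, $0<\kappa<1$, and let $\Phi(M,M')=\mathbb E\,F(T,T')^{1+B}$ for independent RRTs $T,T'$ of sizes $M,M'$. If $\rho(B,\kappa)<1$ and $a=(B+\kappa)/2\ge1$, there is $K$ with $\Phi(M,M')\le K(MM')^a$ for all $M,M'\ge1$.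

For $M=M'=n$ this bounds $F$ by about $n^{2a/(1+B)}=n^{(B+\kappa)/(1+B)}$, which saves a power exactly because $\kappa<1$.

**Step 1: the integral that decides.** This step shows that $\rho$ is the continuous form of the double sum we are about to meet:
$$\int_0^1\!\!\int_0^1 (xy)^{a-1}\Big(\frac{x+y}2\Big)^{-B}dx\,dy=\rho(B,\kappa).\tag{4}$$
By symmetry the left side is twice the integral over $\{y<x\}$. Substitute $y=tx$ with $0<t<1$, $dy=x\,dt$. The powers of $x$ combine to $x^{2(a-1)-B+1}=x^{2a-1-B}=x^{\kappa-1}$, since $2a-B=\kappa$. So the left side equals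
$$2\int_0^1x^{\kappa-1}dx\int_0^1t^{a-1}\Big(\frac{1+t}2\Big)^{-B}dt=\frac2\kappa\int_0^1t^{a-1}\Big(\frac{1+t}2\Big)^{-B}dt .$$
Now put $t=e^{-2y}$ (a new variable $y\ge0$; it is half the logarithmic ratio in (3)). Then $\frac{1+t}2=e^{-y}\cosh y$ and $dt=-2e^{-2y}dy$, so the $t$-integral is
$$2\int_0^\infty e^{-2(a-1)y-2y+By}(\cosh y)^{-B}dy=2\int_0^\infty e^{-\kappa y}(\cosh y)^{-B}dy,$$
and (4) follows. For comparison, the geometric mean in place of $\frac{x+y}2$ would give $\int\!\int(xy)^{\kappa/2-1}=4/\kappa^2>4$.

**Step 2: the recursion.** This step turns Lemma 7 into an inequality for $\Phi$. Condition on the vertex sets of all child subtrees in both trees. By Lemma 4 and the independence of $T$ and $T'$, a pair $(T_w,T'_{w'})$ with sizes $j,j'$ is then a pair of independent RRTs, so the conditional expectation of its $F^{1+B}$ is $\Phi(j,j')$, while $r(w,w')$ depends only on $j,j'$. The expected number of pairs with sizes $j,j'$ is $\frac1j\cdot\frac1{j'}$. Hence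
$$\Phi(M,M')\le(MM')^{B/2}+\sum_{j=1}^{M-1}\sum_{j'=1}^{M'-1}\frac1{jj'}\Big(\tfrac12\big(\tfrac jM+\tfrac{j'}{M'}\big)\Big)^{-B}\Phi(j,j').\tag{5}$$

**Step 3: constants.** This step fixes the constants before the induction starts, so that nothing circular happens. Choose an integer $m_0\ge1$ with $\rho_1:=(1+1/m_0)^B\rho(B,\kappa)<1$, and set
$$C_1=1+m_0^{1+B}\Big(\sum_{j\ge1}j^{-1-B/2}\Big)^2,\qquad K=\frac{C_1}{1-\rho_1}.$$
We prove $\Phi(M,M')\le K(MM')^a$ by induction on $M+M'$. If $M=1$ or $M'=1$, then $F=1$ and the bound holds because $K\ge1$. Let $M,M'\ge2$; all pairs $(j,j')$ in (5) have $j+j'<M+M'$.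

**Step 4: pairs with a small member.** This step bounds the terms for which a sum cannot be compared with an integral. Suppose $\min(j,j')<m_0$. Since $F\le\min(j,j')$, we have $\Phi(j,j')\le m_0^{1+B}$. By AM–GM the bracket in (5) is at least $(jj'/(MM'))^{1/2}$, so its power $-B$ is at most $(MM')^{B/2}(jj')^{-B/2}$. Together these terms contribute at most
$$m_0^{1+B}(MM')^{B/2}\sum_{j,j'\ge1}(jj')^{-1-B/2}=(C_1-1)(MM')^{B/2}.$$

**Step 5: pairs with both members large.** This step compares the rest with (4). Let $\min(j,j')\ge m_0$. By the induction hypothesis $\Phi(j,j')\le K(jj')^a$, so the term is at most $K(jj')^{a-1}\big(\frac12(\frac jM+\frac{j'}{M'})\big)^{-B}$. For $(x,y)\in[j,j+1)\times[j',j'+1)$ we have $(jj')^{a-1}\le(xy)^{a-1}$, because $a\ge1$. Moreover $x\le j+1\le(1+\frac1{m_0})j$, and similarly for $y$, so $\frac xM+\frac y{M'}\le(1+\frac1{m_0})(\frac jM+\frac{j'}{M'})$. These unit cells are disjoint subsets of $[0,M]\times[0,M']$. Hence these terms contribute at most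
$$K\Big(1+\frac1{m_0}\Big)^B\int_0^M\!\!\int_0^{M'}(xy)^{a-1}\Big(\tfrac12\big(\tfrac xM+\tfrac y{M'}\big)\Big)^{-B}dy\,dx=K\rho_1(MM')^a,$$
where we scaled $x$ by $M$ and $y$ by $M'$ and used (4).

**Step 6: closing the induction.** This step adds up. Since $B/2<a$,
$$\Phi(M,M')\le C_1(MM')^{B/2}+K\rho_1(MM')^a\le(C_1+\rho_1K)(MM')^a=K(MM')^a.\qquad\square$$

## 7. An admissible pair: $B=45$, $\kappa=7/10$

**Lemma 9.** $\rho(45,7/10)<1$.

*Proof.* Let $B=45$, $\kappa=0.7$, and $I=\int_0^\infty e^{-\kappa y}(\cosh y)^{-B}dy$. We must show $I<\kappa/4=0.175$.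

Substitute $u=\tanh y$. Then $dy=du/(1-u^2)$, $(\cosh y)^{-B}=(1-u^2)^{B/2}$, and $y=\operatorname{artanh}u\ge u$. With $m=B/2-1$, and since $e^{-z}\le1-z+\frac{z^2}2$ for $z\ge0$,
$$I\le\int_0^1e^{-\kappa u}(1-u^2)^mdu\le\int_0^1\Big(1-\kappa u+\frac{\kappa^2u^2}2\Big)(1-u^2)^mdu .$$
Let $W=\int_0^1(1-u^2)^mdu$. First, $\int_0^1u(1-u^2)^mdu=\frac1{2(m+1)}=\frac1B$. Next, let $J=\int_0^1u\cdot u(1-u^2)^mdu$. Integration by parts gives
$$J=\frac1{2(m+1)}\int_0^1(1-u^2)^{m+1}du=\frac{W-J}{2(m+1)},$$
so $J=\frac W{2m+3}=\frac W{B+1}=\frac W{46}$.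

To bound $W$, put $u=\sin\theta$: $W=I_{44}$, where $I_s=\int_0^{\pi/2}\cos^s\theta\,d\theta$. The classical relation $sI_s=(s-1)I_{s-2}$ shows that $sI_sI_{s-1}$ does not depend on the integer $s\ge1$, and $I_1I_0=\frac\pi2$; so $I_{44}I_{43}=\frac\pi{88}$. Since $I_{44}<I_{43}$, $W<\sqrt{\pi/88}<0.18895$. Altogether
$$I\le W\Big(1+\frac{0.49}{92}\Big)-\frac{0.7}{45}<0.18895\cdot1.00533-0.01555<0.1745<0.175.\qquad\square$$

## 8. Cutting an unrooted common subtree along a path

Proposition 8 is about subtrees containing the roots, matched root to root. In an unrooted common subtree $\varphi:S\to S'$ the highest vertices of $S$ and $S'$ need not correspond. For example, let $t$ be the path on three vertices rooted at an end and $t'$ the cherry. Their LCS is $3$, but $\max_{p,p'}F(t_p,t'_{p'})=2$. So maximising $F$ over pairs of fringe subtrees is not enough by itself. The loss is at most a factor of the height plus one.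

**Lemma 10.** If $h$ is the height of $T_n$, then
$$\mathrm{LCS}(T_n,T'_n)\le(h+1)\max_{p,p'\in[n]}F\big((T_n)_p,(T'_n)_{p'}\big).$$

*Proof.* Let $\varphi:S\to S'$ be an isomorphism between largest common subtrees. Let $r$ be the vertex of $S$ closest to the root of $T_n$. As $S$ is connected, all of $S$ descends from $r$. Let $r'$ be the analogous vertex of $S'$, and $r''=\varphi^{-1}(r')$.

Let $P$ be the path in $S$ from $r$ to $r''$. It descends in $T_n$, so it has at most $h+1$ vertices. Delete the edges of $P$ from $S$. This leaves components $S_x\ni x$, one for each vertex $x$ of $P$, and they partition $S$.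

Let $y\in S_x$. The path in $S$ from $r$ to $y$ runs along $P$ to $x$ and then inside $S_x$; it descends in $T_n$ and passes through $x$, so $y\in(T_n)_x$. The path in $S$ from $r''$ to $y$ runs along $P$ in the other direction to $x$ and then inside $S_x$. Its image under $\varphi$ is the path in $S'$ from $r'$ to $\varphi(y)$; this descends in $T_n'$ and passes through $\varphi(x)$, so $\varphi(y)\in(T_n')_{\varphi(x)}$.

Thus $\varphi$ restricts to an isomorphism from $S_x$, a connected subgraph of $(T_n)_x$ containing $x$, onto a connected subgraph of $(T_n')_{\varphi(x)}$ containing $\varphi(x)$, and it maps $x$ to $\varphi(x)$. So $|S_x|\le F((T_n)_x,(T_n')_{\varphi(x)})$. As $P$ has at most $h+1$ vertices, some $x$ has $|S_x|\ge|S|/(h+1)$. $\square$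

## 9. Proof of Theorems 1 and 2

Let $B,\kappa,a$ be as in Theorem 2, $K$ as in Proposition 8 and $C_a$ as in Lemma 5.

**Step 1: a moment bound over all pairs of fringe subtrees.** This step controls the maximum in Lemma 10. Given the vertex sets of $(T_n)_p$ and $(T_n')_{p'}$, these are independent RRTs (Lemma 5 and the independence of the trees). So Proposition 8 gives
$$\mathbb E\sum_{p,p'}F\big((T_n)_p,(T_n')_{p'}\big)^{1+B}\le K\sum_{p,p'}\mathbb E|(T_n)_p|^a\;\mathbb E|(T_n')_{p'}|^a=K\Big(\sum_p\mathbb E|(T_n)_p|^a\Big)^2\le KC_a^2\,n^{2a}.$$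

**Step 2: the tail bound.** This step combines the moment bound with the height. By Lemma 6, off an event of probability at most $n^{-0.29}$ we have $h+1\le3\log n+4$. On the complement, Lemma 10 and the bound of a maximum by a sum give
$$\mathrm{LCS}(T_n,T_n')^{1+B}\le(3\log n+4)^{1+B}\sum_{p,p'}F\big((T_n)_p,(T_n')_{p'}\big)^{1+B}.$$
If moreover $\mathrm{LCS}(T_n,T_n')\ge x(3\log n+4)n^{2a/(1+B)}$, then the sum is at least $x^{1+B}n^{2a}$. By Markov's inequality,
$$\mathbb P\big(\mathrm{LCS}(T_n,T_n')\ge x(3\log n+4)n^{2a/(1+B)}\big)\le n^{-0.29}+KC_a^2\,x^{-(1+B)}.\tag{6}$$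

**Step 3: reading off the theorems.** This step chooses the parameters. For Theorem 2, take $x=\omega_n\log n/(3\log n+4)$ with $n\ge2$. The factor $\log n/(3\log n+4)$ increases in $n$, so it is bounded below by a positive constant; hence $x\to\infty$ and the right side of (6) tends to $0$. For Theorem 1, Lemma 9 allows $B=45$, $\kappa=0.7$, so $a=22.85>1$, $2a/(1+B)=45.7/46=457/460$ and $1+B=46$. Then (6) is the claim with $C=KC_a^2$. $\blacksquare$

## 10. Blocks and supermultiplicativity of $\mathbb E R_n$

We turn to Theorem 3. Write $a(m,m')=\mathbb E\,F(T_m,T'_{m'})$ for independent RRTs and $a_m=a(m,m)=\mathbb ER_m$. (This $a_m$ is unrelated to the exponent $a$ above.) Building $T_1\subset T_2\subset\cdots$ by adding vertices one by one couples all sizes. A rooted common subtree stays one when the trees grow, so under this coupling $F$ is nondecreasing in both sizes; so is $a(m,m')$.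

**Definition (blocks).** For $n\le N$, delete from $T_N$ the edges of $T_n\subset T_N$. The $n$ components are the blocks $\mathcal B_1,\dots,\mathcal B_n$, where $\mathcal B_i$ contains $i$ and is rooted there. The vertices in $[n]$ are called coarse, and $T_n$ is the coarse tree.

For $n=2$, $N=4$ the block sizes $(|\mathcal B_1|,|\mathcal B_2|)$ are $(3,1)$ with probability $\frac12\cdot\frac23=\frac13$, by symmetry $(1,3)$ with probability $\frac13$, and $(2,2)$ with the remaining $\frac13$.

**Lemma 11.** The vector of block sizes is independent of $T_n$ and uniform over the compositions of $N$ into $n$ positive parts. Given $T_n$ and the sizes, the blocks are independent RRTs. If $N=nm$, then for $i\ne i'$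
$$\mathbb P(|\mathcal B_i|\ge m)\ge e^{-1},\tag{7}$$
$$\mathbb P(|\mathcal B_i|\ge m,\ |\mathcal B_{i'}|\ge m)\le\mathbb P(|\mathcal B_i|\ge m)^2.\tag{8}$$

*Proof.* A vertex $j>n$ enters a block with probability proportional to its current size, and it attaches to a uniform vertex inside; none of this depends on $T_n$. This gives the independence from $T_n$ and the second sentence. For the law of the sizes (a Pólya urn), fix positive $b_1,\dots,b_n$ with sum $N$. A given sequence of block choices leading to these sizes has probability $\prod_i(b_i-1)!/\big(n(n+1)\cdots(N-1)\big)$, and there are $(N-n)!/\prod_i(b_i-1)!$ such sequences. The product is $(N-n)!\,(n-1)!/(N-1)!=1/\binom{N-1}{n-1}$, the same for all compositions.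

Now let $N=nm$. Subtracting $m-1$ from part $i$ shows that the number of compositions with $i$-th part at least $m$ is $\binom{N-m}{n-1}$. Therefore
$$\mathbb P(|\mathcal B_i|\ge m)=\frac{\binom{N-m}{n-1}}{\binom{N-1}{n-1}}=\prod_{l=1}^{n-1}(1-z_l),\qquad z_l=\frac{m-1}{N-l}.$$
For $l\le n-1$ we have $N-l\ge nm-n+1=n(m-1)+1$, so $z_l\le\frac1n$, and the product is at least $(1-\frac1n)^{n-1}\ge e^{-1}$. (For $n\ge2$ the last inequality says $(n-1)\log(1+\frac1{n-1})\le1$; for $n=1$ it is trivial.) This is (7).

For (8) we have $n\ge2$. Subtracting $m-1$ from two parts,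
$$\mathbb P(|\mathcal B_i|\ge m,|\mathcal B_{i'}|\ge m)=\frac{\binom{N-1-2(m-1)}{n-1}}{\binom{N-1}{n-1}}=\prod_{l=1}^{n-1}(1-2z_l).$$
The top entry of the binomial coefficient is $(n-2)m+1\ge n-1$, so the formula is valid, and $1-2z_l\ge1-\frac2n\ge0$. Since $0\le1-2z_l\le(1-z_l)^2$, (8) follows. $\square$

**Lemma 12.** Let $T,T'$ be independent RRTs of sizes $nm$ and $n'm'$, with $n$ and $n'$ coarse vertices and blocks $\mathcal B_u$, $\mathcal B'_{u'}$. Let $(S,\varphi)$ be an optimal rooted common subtree of the two coarse trees, chosen by a deterministic rule. Then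
$$F(T,T')\ge\sum_{u\in S}F(\mathcal B_u,\mathcal B'_{\varphi(u)}),\tag{9}$$
and consequently $a(nm,n'm')\ge e^{-2}a(n,n')\,a(m,m')$.

*Proof.* For each $u\in S$ glue to $S$, at $u$, an optimal rooted common subtree of $\mathcal B_u$ and $\mathcal B'_{\varphi(u)}$, in $T$ and in $T'$ respectively. The block isomorphisms map $u$ to $\varphi(u)$, so they fit together with $\varphi$. Blocks are disjoint and joined only by edges of the coarse trees, so we obtain a rooted common subtree of $T$ and $T'$ whose size is the right side of (9).

Now take expectations. Given the coarse trees and both size vectors, the blocks are independent RRTs, so the conditional expectation of $F(\mathcal B_u,\mathcal B'_{\varphi(u)})$ is $a(|\mathcal B_u|,|\mathcal B'_{\varphi(u)}|)$. By monotonicity this is at least $a(m,m')$ if $|\mathcal B_u|\ge m$ and $|\mathcal B'_{\varphi(u)}|\ge m'$. The two size vectors are independent of each other and of the coarse trees, hence of $(S,\varphi)$; by (7) these two inequalities hold together with probability at least $e^{-2}$ for each $u\in S$. So $\mathbb EF(T,T')\ge\mathbb E|S|\cdot e^{-2}a(m,m')$,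 and $\mathbb E|S|=a(n,n')$. $\square$

**Step 1: the exponent of the mean.** This step defines $\gamma$. Let $g(n)=e^{-2}a_n$. By Lemma 12, $g(nm)\ge g(n)g(m)$, and $g$ is nondecreasing. Put
$$\gamma=\sup_{n\ge2}\frac{\log g(n)}{\log n},$$
which is finite since $a_n\le n$. By definition $a_n\le e^2n^\gamma$ for $n\ge2$; for $n=1$ it holds because $a_1=1$. Hence $\limsup\frac{\log a_n}{\log n}\le\gamma$. Conversely, fix $m\ge2$. For $n\ge m$ choose $k\ge1$ with $m^k\le n<m^{k+1}$. Then $g(n)\ge g(m^k)\ge g(m)^k$, so $\log g(n)\ge k\log g(m)$. As $n\to\infty$ we have $k/\log n\to1/\log m$, so $\liminf\frac{\log g(n)}{\log n}\ge\frac{\log g(m)}{\log m}$, whatever the sign of $\log g(m)$. Taking the supremum over $m$, and noting that the factor $e^{-2}$ disappears in the limit, we get $\frac{\log a_n}{\log n}\to\gamma$.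

**Step 2: $\gamma\le457/460$.** This step uses the first half of the talk. By Jensen, Proposition 8 and Lemma 9, $a_n\le\Phi(n,n)^{1/46}\le K^{1/46}n^{45.7/46}=K^{1/46}n^{457/460}$.

**Step 3: $\gamma>0$.** This step shows that $R_n$ is unbounded. Vertex $i+1$ attaches to the root with probability $\frac1i$, so the root degree of $T_n$ is a sum of independent Bernoulli$(\frac1i)$ variables, $1\le i\le n-1$. Its mean tends to infinity and its variance is at most its mean, so by Chebyshev it tends to infinity in probability. Matching root to root and children to children gives $R_n\ge1+\min(\text{root degrees})$. Hence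
$$R_n\to\infty\quad\text{in probability}.\tag{10}$$
So $a_n\to\infty$; in particular $a_n>e^2$, that is $g(n)>1$, for some $n\ge2$, and $\gamma>0$.

**Step 4: the upper half of the convergence.** This step is Markov's inequality: for $\varepsilon>0$, $\mathbb P(R_n\ge n^{\gamma+\varepsilon})\le e^2n^{-\varepsilon}\to0$.

It remains to show that $R_n$ is rarely much smaller than its mean. We do this in two stages: first with some fixed positive probability, then w.h.p.

## 11. A branching process inside the two trees

**Lemma 13.** Let $0<x<\gamma$. There are $c>0$ and $p_0\in(0,1)$ with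
$$\mathbb P(R_n\ge cn^x)\ge p_0\qquad\text{for all }n\ge1.\tag{11}$$

**Step 1: one generation.** This step sets up a self-similar structure. Since $x<\gamma$ and $\gamma$ is a supremum, we may fix $m\ge2$ with $\mu:=e^{-2}a_m\ge m^x>1$. For $k\ge1$ take two independent RRTs of size $m^k$ with $m$ coarse vertices each, and $(S,\varphi)$ as in Lemma 12. Call $u\in S$ good if $|\mathcal B_u|\ge m^{k-1}$ and $|\mathcal B'_{\varphi(u)}|\ge m^{k-1}$. The number of good $u$ is at most $m$, and its mean is at least $e^{-2}\,\mathbb E|S|=\mu$ by (7) and the independence of $S$ and the sizes. For good $u$, truncate both blocks to their first $m^{k-1}$ vertices, in the order of arrival. Given the coarse trees and the sizes, the truncated pairs are independent pairs of independent RRTs of size $m^{k-1}$: the blocks are independent RRTs, $\varphi$ is injective, and the first vertices of an RRT form an RRT.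

**Step 2: iteration.** This step produces the process. Start with one pair of size $m^k$, put $Z_0=1$, and let the children of a pair be its truncated good pairs. Let $Z_j$ be the number of pairs in generation $j$; they have size $m^{k-j}$. By Step 1, $Z_0,\dots,Z_k$ is a branching process whose offspring law depends only on the generation, with offspring numbers at most $m$ and offspring means $\mu_j\ge\mu$. By (9) and monotonicity, $F$ of a pair is at least the sum of $F$ over its children; pairs of size $1$ have $F=1$. By induction, $R_{m^k}\ge Z_k$ in this coupling.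

**Step 3: second moments.** This step shows that $Z_k$ is comparable to its mean with probability bounded below. Given $Z_j$, the variable $Z_{j+1}$ is a sum of $Z_j$ independent variables with mean $\mu_j$ and values in $[0,m]$, so $\mathbb E[Z_{j+1}^2\mid Z_j]\le\mu_j^2Z_j^2+m^2Z_j$. Put $W_j=Z_j/\mathbb EZ_j$. Since $\mathbb EZ_{j+1}=\mu_j\mathbb EZ_j$ and $\mathbb EZ_j\ge\mu^j$,
$$\mathbb EW_{j+1}^2-\mathbb EW_j^2\le\frac{m^2}{\mu_j^2\,\mathbb EZ_j}\le m^2\mu^{-j-2},$$
and therefore $\mathbb EW_k^2\le V:=1+m^2\sum_{j\ge0}\mu^{-j-2}<\infty$, with $V$ independent of $k$. The Paley–Zygmund inequality $\mathbb P(Z\ge\frac12\mathbb EZ)\ge\frac{(\mathbb EZ)^2}{4\,\mathbb EZ^2}$ for $Z\ge0$ gives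
$$\mathbb P\big(Z_k\ge\tfrac12\mu^k\big)\ge p_0:=\frac1{4V}.$$

**Step 4: all sizes.** This step passes from powers of $m$ to general $n$. Let $m^k\le n<m^{k+1}$ with $k\ge0$. Under the natural coupling $R_n\ge R_{m^k}$, and with probability at least $p_0$ we have $R_{m^k}\ge\frac12\mu^k\ge\frac12m^{kx}\ge\frac12m^{-x}n^x$ (for $k=0$ this is trivial, as $R_1=1$). So (11) holds with $c=\frac12m^{-x}$. $\square$

## 12. From positive probability to high probability

Let $0<x'<x<\gamma$, with $c,p_0$ from Lemma 13. Many nearly independent blocks give many attempts, and one success is enough.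

**Step 1: many good block pairs.** This step counts the attempts. Fix $\ell\ge2$ and take blocks of $T_{\ell n},T'_{\ell n}$ with $\ell$ coarse vertices each; let $(S,\varphi)$ be as in Lemma 12, so $|S|$ has the law of $R_\ell$. Let $Q$ be the number of $u\in S$ with $|\mathcal B_u|\ge n$ and $|\mathcal B'_{\varphi(u)}|\ge n$. Given the coarse trees, the indicators of these events all have the same mean $q$, with $q\ge e^{-2}$ by (7). For distinct $u,v\in S$, (8) in each tree and the independence of the trees show that the expected product of the two indicators is at most $q^2$. So the covariances are at most $0$, and the conditional variance of $Q$ is at most $q|S|$. If $Q<\frac12e^{-2}|S|$, then $Q$ is below its conditional mean $q|S|$ by more than $\frac12q|S|$. By Chebyshev,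
$$\mathbb P\big(Q<\tfrac12e^{-2}|S|\,\big|\,S\big)\le\frac{q|S|}{\frac14q^2|S|^2}=\frac4{q|S|}\le\frac{4e^2}{|S|}.$$

**Step 2: one success suffices.** This step uses Lemma 13 in each block pair. Given the coarse trees and the sizes, the pairs $(\mathcal B_u,\mathcal B'_{\varphi(u)})$ are independent. Each of the $Q$ pairs just counted has $F(\mathcal B_u,\mathcal B'_{\varphi(u)})\ge cn^x$ with probability at least $p_0$, by (11) and monotonicity in the sizes. By (9), a single such pair forces $R_{\ell n}\ge cn^x$. So the conditional probability of failure is at most $(1-p_0)^Q$, and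
$$\mathbb P(R_{\ell n}<cn^x)\le\eta(\ell):=\mathbb E\Big[\min\Big(1,\frac{4e^2}{R_\ell}\Big)+(1-p_0)^{R_\ell/(2e^2)}\Big].$$
The bound does not depend on $n$. The bracket is at most $2$ and tends to $0$ in probability as $\ell\to\infty$, by (10). By bounded convergence, $\eta(\ell)\to0$.

**Step 3: all sizes, and the end.** This step removes the condition that $\ell$ divides the size. For $N\ge\ell$ let $n=\lfloor N/\ell\rfloor\ge N/(2\ell)$. Under the natural coupling $R_N\ge R_{\ell n}$, so
$$\mathbb P\big(R_N<c\,(N/2\ell)^x\big)\le\eta(\ell).$$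
For fixed $\ell$ and large $N$ we have $N^{x'}\le c(N/2\ell)^x$. Hence $\limsup_N\mathbb P(R_N<N^{x'})\le\eta(\ell)$ for every $\ell\ge2$. Letting $\ell\to\infty$, $\mathbb P(R_N\ge N^{x'})\to1$. Since $x'<x<\gamma$ were arbitrary, this and Step 4 of Section 10 give $\frac{\log R_n}{\log n}\to\gamma$ in probability.

For the last statement of Theorem 3, $\mathrm{LCS}(T_n,T_n')\ge R_n\ge n^{\gamma-\varepsilon}$ w.h.p., and Theorem 1 with $x=n^\varepsilon/(3\log n+4)\to\infty$ gives $\mathrm{LCS}(T_n,T_n')\le n^{457/460+\varepsilon}$ w.h.p. $\blacksquare$
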